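\title{Disjoint maximal antichains in finite distributive lattices}

\begin{abstract}
We prove that every finite distributive lattice $D$ contains at least $|D|^{1/22}$ pairwise disjoint maximal antichains. This confirms the conjecture that a bound $|D|^c$ holds with an absolute constant $c>0$. For large $D$ we obtain $|D|^{\gamma-o(1)}$ with $\gamma=\frac12\log_2\frac98$. If $D$ is the lattice of downsets of an ordered set $P$ of width $o(\log|D|)$, the bound improves to $|D|^{1/2-o(1)}$, and no exponent above $\frac12$ is possible. The proof attaches a small maximal antichain of $D$ to each $k$-element antichain of $P$ and bounds the overlaps by a second moment count.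
\end{abstract}

\section{The problem and the results}

All ordered sets and lattices are finite, and lattices are nonempty. An \emph{antichain} is a set of pairwise incomparable elements, and it is \emph{maximal} if no antichain properly contains it. Thus an antichain $A$ of an ordered set $Q$ is maximal exactly when every element of $Q$ is comparable to some element of $A$, each element counting as comparable to itself. Let $\nu(Q)$ be the largest number of pairwise disjoint maximal antichains of $Q$. In a chain every singleton is a maximal antichain, so $\nu(Q)=|Q|$. In the other direction there is a simple obstruction.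

\begin{lemma}\label{lem:comparable}
For every $d\in Q$, the number of elements of $Q$ comparable to $d$ is at least $\nu(Q)$.
\end{lemma}

\begin{proof}
Every maximal antichain contains an element comparable to $d$, and disjoint antichains contain different such elements.
\end{proof}

For general lattices this rules out any growth. In the lattice formed by $0$, $1$ and $m\ge1$ pairwise incomparable elements between them, a middle element is comparable to three elements, so $\nu=3$ for every $m$. For $m\ge3$ this lattice is not distributive.

Distributive lattices have a concrete description. A \emph{downset} of an ordered set $P$ is a subset $x$ such that $p\in x$ and $q\le p$ imply $q\in x$; upsets are defined dually, and they are the complements of downsets. For $V\subseteq P$ let ${\downarrow}V$ and ${\uparrow}V$ be the sets of elements lying below, respectively above, some element of $V$ (so both contain $V$), and let $\max V$ and $\min V$ be the sets of maximal and minimal elements of $V$. Birkhoff's theorem states that every finite distributive lattice $D$ is isomorphic to the lattice $J(P)$ of downsets of a finite ordered set $P$, ordered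 by inclusion, with operations $\cup$ and $\cap$; here $P$ is determined up to isomorphism, as the set of join-irreducible elements of $D$. From now on $D=J(P)$, $n=|P|$, and $w$ is the \emph{width} of $P$, the largest size of an antichain of $P$. Let $\mathcal A_k$ be the set of $k$-element antichains of $P$ and $a_k=|\mathcal A_k|$, so $a_0=1$. The map $V\mapsto{\downarrow}V$ is a bijection from the antichains of $P$ to the downsets, with inverse $x\mapsto\max x$. Every subset of an antichain is an antichain, and every downset is a subset of $P$, so
\begin{equation}\label{eq:size}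
|D|=\sum_{k=0}^{w}a_k,\qquad 2^w\le|D|\le2^n .
\end{equation}

\begin{lemma}\label{lem:levels}
The levels $\{x\in D:|x|=i\}$, $0\le i\le n$, are pairwise disjoint maximal antichains of $D$. Hence $\nu(D)\ge n+1\ge 1+\log_2|D|$.
\end{lemma}

\begin{proof}
Distinct sets of the same size are incomparable. A downset $x$ with $|x|<i$ stays a downset when a minimal element of $P\setminus x$ is added, and one with $|x|>i$ stays a downset when a maximal element of $x$ is removed. Repeating the step $\bigl||x|-i\bigr|$ times gives a member of level $i$ comparable to $x$.
\end{proof}

This lower bound can be logarithmic in $|D|$, while the obstruction of Lemma~\ref{lem:comparable} never falls below the square root. Indeed, fix $d\in D$. A set $x$ is determined by $x\cap d$ and $x\cup d$, so if $\alpha$ elements of $D$ lie below $d$ and $\beta$ lie above, then $\alpha\beta\ge|D|$, and $\alpha+\beta-1\ge2|D|^{1/2}-1$ elements are comparable to $d$. If $P$ is an antichain, $D$ is the Boolean lattice $2^n$, and for even $n$ the two lemmas, with $|d|=n/2$, give $n+1\le\nu(2^n)\le2\cdot2^{n/2}-1$. Since no single element can force $\nu(D)$ to be small, one may guess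 that the truth is polynomial.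

\medskip
\noindent\textbf{Conjecture} (\cite{fibres})\textbf{.} \emph{There is a constant $c>0$ such that every finite distributive lattice $D$ contains at least $|D|^c$ pairwise disjoint maximal antichains.}
\medskip

For Boolean lattices it is known that, for every sufficiently large $n$, the lattice $L=2^n$ contains $1.0674422^n=|L|^{0.094157952}$ pairwise disjoint maximal antichains. We do not use this result. We prove the conjecture with $c=\frac1{22}$.

\begin{theorem}\label{thm:main}
Let $\gamma=\frac12\log_2\frac98=0.08496\ldots$. For every finite distributive lattice $D$,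
\[
\nu(D)\ \ge\ \frac{|D|^{\gamma}}{4\sqrt{w+1}}\ \ge\ \frac{|D|^{\gamma}}{4\sqrt{1+\log_2|D|}},\qquad\text{and}\qquad \nu(D)\ge|D|^{1/22}.
\]
In particular $\nu(D)\ge|D|^{\gamma-o(1)}$ as $|D|\to\infty$.
\end{theorem}

For $D=2^n$ the first bound is $(9/8)^{n/2}/(4\sqrt{n+1})$. Its base $\sqrt{9/8}=1.0606\ldots$ is smaller than $1.0674422$; the point of Theorem~\ref{thm:main} is that it holds for all $D$. For small width the exponent can be determined.

\begin{theorem}\label{thm:width}
For every finite distributive lattice $D$,
\[
\nu(D)\ \ge\ \frac{1}{4\sqrt{w+1}}\;8^{-w/2}\,|D|^{1/2}.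
\]
Hence $\nu(D)\ge|D|^{1/2-o(1)}$ whenever $w=o(\log|D|)$ as $|D|\to\infty$. The exponent $\frac12$ is best possible: $\nu(L\times L)\le2|L|-1$ for every finite lattice $L$. If $L$ is the $r$-th power of an $m$-element chain, with $r$ fixed and $m\to\infty$, then $D=L\times L$ has $w=2r=o(\log|D|)$ and $\nu(D)=|D|^{1/2+o(1)}$. Consequently no $c>\frac12$ can work in the conjecture.
\end{theorem}

The best universal asymptotic exponent therefore lies between $\gamma$ and $\frac12$; we do not determine it. Both lower bounds come from one inequality.

\begin{theorem}\label{thm:key}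
For every $k$ with $0\le k\le w$, we have $\nu(D)\ge\frac14\sqrt{a_k\,8^{-k}}$.
\end{theorem}

Section~\ref{sec:boundary} attaches maximal antichains of $D$ to antichains of $P$, leaving one choice free. Section~\ref{sec:chains} finds the right choice in products of chains, Section~\ref{sec:key} proves Theorem~\ref{thm:key}, and Sections~\ref{sec:main} and~\ref{sec:width} deduce Theorems~\ref{thm:main} and~\ref{thm:width}.

\section{Boundaries of downsets}\label{sec:boundary}

We need a supply of maximal antichains much richer than the levels. Every downset of $D$ provides one. For a downset $F$ of an ordered set $Q$, call $\partial F=\max F\cup\min(Q\setminus F)$ the \emph{boundary} of $F$.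

\begin{lemma}\label{lem:boundary}
If $F$ is a downset of a nonempty ordered set $Q$, then $\partial F$ contains a maximal antichain of $Q$. In particular $\partial F\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $X=\max F$, $Y=\min(Q\setminus F)$, and let $A$ be the union of $X$ and the set of those $y\in Y$ that lie above no element of $X$. Both $X$ and $Y$ are antichains. No $y\in Y$ lies below an element of $X$, because $F$ is a downset and $y\notin F$, and no $y\in A\cap Y$ lies above an element of $X$. So $A$ is an antichain. An element $d\in F$ lies below an element of $X\subseteq A$. An element $d\notin F$ lies above some $y\in Y$, and either $y\in A$, or $y$, and with it $d$, lies above an element of $X$. So every $d\in Q$ is comparable to an element of $A$.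
\end{proof}

It now suffices to find many downsets of $D$ with pairwise disjoint boundaries, and small boundaries are the easiest to keep apart. This is where the structure of $D$ enters: we take downsets $F$ of $D$ for which membership of $x$ depends only on the trace $x\cap W$ on a small antichain $W$ of $P$. A family $\mathcal F$ of subsets of $W$ is \emph{down-closed} if $S'\subseteq S\in\mathcal F$ implies $S'\in\mathcal F$.

\begin{lemma}\label{lem:trace}
Let $W$ be an antichain of $P$, let $\mathcal F$ be a down-closed family of subsets of $W$, and let $F=\{x\in D:x\cap W\in\mathcal F\}$. Then $F$ is a downset of $D$, and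
\begin{align*}
\max F&=\{P\setminus{\uparrow}(W\setminus S):\ S\text{ is a maximal member of }\mathcal F\},\\
\min(D\setminus F)&=\{{\downarrow}S:\ S\text{ is minimal among the subsets of }W\text{ not in }\mathcal F\}.
\end{align*}
\end{lemma}

\begin{proof}
If $y\subseteq x$ then $y\cap W\subseteq x\cap W$, so $F$ is a downset. For $S\subseteq W$ put $u(S)=P\setminus{\uparrow}(W\setminus S)$, which is a downset of $P$. Since $W$ is an antichain, an element of $W$ lies above an element of $W\setminus S$ only if it belongs to $W\setminus S$, and below an element of $S$ only if it belongs to $S$. Hence $u(S)\cap W=S={\downarrow}S\cap W$.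

Let $x\in F$, and let $S$ be a maximal member of $\mathcal F$ containing $x\cap W$. The downset $x$ contains no element of $W\setminus S$, hence no element above one, so $x\subseteq u(S)$. The sets $u(S)$ with $S$ maximal in $\mathcal F$ belong to $F$, they are pairwise incomparable because their traces are, and every element of $F$ lies below one of them. So they are the maximal elements of $F$.

Let $x\notin F$, and let $S\subseteq x\cap W$ be minimal among the subsets of $W$ not in $\mathcal F$. Then ${\downarrow}S\subseteq x$. The sets ${\downarrow}S$ with such $S$ lie outside $F$, they are pairwise incomparable because their traces are, and every element of $D\setminus F$ lies above one of them. So they are the minimal elements of $D\setminus F$.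
\end{proof}

The points of $\partial F$ have distinct traces on $W$, so $|\partial F|\le2^{|W|}$. Each of them has the form $x=P\setminus{\uparrow}V$ or $x={\downarrow}V$ with $V\subseteq W$; we say that the boundary \emph{uses} $V$. The point $x$ determines $V$: since $V$ is an antichain, $V=\min(P\setminus x)$ in the first case and $V=\max x$ in the second.

Now fix $k$, let $W$ run through $\mathcal A_k$, and choose a family $\mathcal F_W$ for each $W$. An antichain $V$ can be used only by those $W$ that contain it, and their number is
\[
N(V)=\#\{W\in\mathcal A_k:\ V\subseteq W\}.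
\]
To keep overlaps small, the boundaries should use only sets $V$ with small $N(V)$.

\section{Products of chains}\label{sec:chains}

Let $P$ be a disjoint union of $k$ chains with $s_1,\dots,s_k\ge1$ elements, elements of different chains being incomparable. A downset is given by the number of elements it takes from each chain, so $D=\prod_c\{0,\dots,s_c\}$ with the coordinatewise order. An antichain $W\in\mathcal A_k$ is a vector $(i_1,\dots,i_k)$ with $1\le i_c\le s_c$, recording the position of its element in chain $c$, and a subset $V\subseteq W$ is a set of coordinates. The point ${\downarrow}V$ has coordinate $i_c$ for $c\in V$ and $0$ otherwise. The point $P\setminus{\uparrow}V$ has coordinate $i_c-1$ for $c\in V$ and $s_c$ otherwise. Finally $N(V)=\prod_{c\notin V}s_c$.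

\begin{example}[two chains]\label{ex:two}
Let $k=2$ and $s_1=s<t=s_2$. Let $W=\{p,q\}$ be the vector $(i,j)$, so $N(\{p\})=t$ and $N(\{q\})=s$. The empty family and the family of all subsets give the boundaries $\{(0,0)\}$ and $\{(s,t)\}$, which do not depend on $W$. For the other four families Lemma~\ref{lem:trace} gives the following.
\begin{center}
\begin{tabular}{l|l|l|l}
$\mathcal F$ & $\max F$ & $\min(D\setminus F)$ & sets used\\ \hline
$\{\emptyset\}$ & $(i-1,j-1)$ & $(i,0),\ (0,j)$ & $W,\ \{p\},\ \{q\}$\\
$\{\emptyset,\{p\}\}$ & $(s,j-1)$ & $(0,j)$ & $\{q\}$\\
$\{\emptyset,\{q\}\}$ & $(i-1,t)$ & $(i,0)$ & $\{p\}$\\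
$\{\emptyset,\{p\},\{q\}\}$ & $(i-1,t),\ (s,j-1)$ & $(i,j)$ & $\{p\},\ \{q\},\ W$
\end{tabular}
\end{center}
A boundary from row one, three or four contains one of the $2s$ points $(i,0)$, $(i-1,t)$, so these rows together contribute at most $2s$ pairwise disjoint boundaries, however large $t$ is. Row two gives $t$ pairwise disjoint boundaries, one for each $j$. It is the only row that avoids $\{p\}$, the more common of the two halves of $W$, and it does so by putting $\{p\}$ into $\mathcal F$ and leaving its complement out.
\end{example}

The example suggests the rule: put $S\subseteq W$ into $\mathcal F_W$ when $N(S)\ge N(W\setminus S)$. With two chains the levels still do better. With four chains the rule beats them.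

\begin{example}[four chains]\label{ex:four}
Let $k=4$ and $s_c=s=q+1$ for all $c$, where $q$ is an odd prime. Then $N(V)=s^{4-|V|}$, and the rule gives $\mathcal F_W=\{S:|S|\le2\}$. For $W=(i_1,\dots,i_4)$, the set $\max F$ consists of the six points such as $(s,s,i_3-1,i_4-1)$, and $\min(D\setminus F)$ of the four points such as $(i_1,i_2,i_3,0)$. Take the $q^2$ vectors $W\in\{1,\dots,q\}^4$ that are congruent modulo $q$ to $(a,b,a+b,a+2b)$ for some integers $a,b$. Any two of the linear forms $a$, $b$, $a+b$, $a+2b$ have determinant $\pm1$ or $\pm2$, so they determine $(a,b)$ modulo $q$, and two distinct vectors agree in at most one coordinate. For these $W$, a point of the first kind has exactly two coordinates equal to $s$, and a point of the second kind has no coordinate equal to $s$ and exactly one equal to $0$. So a point common to two boundaries is of the same kind and has the same pattern in both, and it forces the two vectors to agree in two or in three coordinates. The $q^2$ boundaries are therefore pairwise disjoint, and $\nu(D)\ge q^2$, while $|D|=(q+2)^4$ and there are only $4q+5$ levels. The families $\{S:|S|\le3\}$ and $\{\emptyset\}$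 would use a set $V$ with $|V|=1$ in a prescribed chain, and each would give at most $s$ disjoint boundaries.
\end{example}

A general $P$ has no such algebraic structure, and the selection of the antichains $W$ must be done by counting.

\section{The balanced rule and the proof of Theorem~\ref{thm:key}}\label{sec:key}

Fix $k$ with $0\le k\le w$ and write $\mathcal A=\mathcal A_k$, which is nonempty. For $W\in\mathcal A$ let
\[
\mathcal F_W=\{S\subseteq W:\ N(S)\ge N(W\setminus S)\}.
\]
The function $N$ reverses inclusion: if $V\subseteq V'$ then $N(V)\ge N(V')$. So for $S'\subseteq S\in\mathcal F_W$ we have $N(S')\ge N(S)\ge N(W\setminus S)\ge N(W\setminus S')$, and $\mathcal F_W$ is down-closed. Let $F_W=\{x\in D:x\cap W\in\mathcal F_W\}$, $X_W=\max F_W$, $Y_W=\min(D\setminus F_W)$ and $\partial_W=X_W\cup Y_W$. The rule guarantees that the boundary uses only the rarer of two complementary parts of $W$.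

\begin{lemma}\label{lem:balance}
Suppose that $x\in X_W$ and $V=\min(P\setminus x)$, or that $x\in Y_W$ and $V=\max x$. Then $V\subseteq W$ and $N(V)\le N(W\setminus V)$.
\end{lemma}

\begin{proof}
If $x\in X_W$, Lemma~\ref{lem:trace} gives $x=P\setminus{\uparrow}(W\setminus S)$ with $S\in\mathcal F_W$. Then $V=W\setminus S$, and $S\in\mathcal F_W$ says $N(W\setminus V)\ge N(V)$. If $x\in Y_W$, then $x={\downarrow}S$ with $S\subseteq W$ and $S\notin\mathcal F_W$. Then $V=S$, and $N(V)<N(W\setminus V)$.
\end{proof}

In a product of $k$ chains $N(V)N(W\setminus V)=\prod_cs_c=a_k$, so every set used has $N(V)\le\sqrt{a_k}$. A point $x$ then lies in at most $2\sqrt{a_k}$ boundaries, each boundary meets at most $2^{k+1}\sqrt{a_k}$ boundaries, and a greedy selection yields at least $\sqrt{a_k}/2^{k+1}$ disjoint ones. This explains the square root in Theorem~\ref{thm:key}. In general the pointwise bound fails. Take a chain $b_1<\dots<b_{2d}$ and two more elements $p,q$ with $p<b_{d+1}$ and $q>b_d$. The incomparable pairs are $\{p,q\}$, $\{p,b_i\}$ for $i\le d$, and $\{q,b_i\}$ for $i>d$, so $a_2=2d+1$ while $N(\{p\})=N(\{q\})=d+1$. What survives is a bound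 on average, so we need a selection principle that depends only on an average. It comes from the Caro--Wei theorem: a finite graph has an independent set of size at least $\sum_v1/(\deg v+1)$. To see this, order the vertices uniformly at random and keep those that precede all their neighbors. The kept set is independent, and $v$ is kept with probability $1/(\deg v+1)$, so some ordering keeps at least the expected number.

\begin{lemma}\label{lem:packing}
Let $(B_i)_{i\in I}$ be a finite nonempty family of nonempty subsets of a finite set $\Omega$, and let $M(x)=\#\{i:x\in B_i\}$. Then there is $I'\subseteq I$ with $|I'|\ge|I|^2/\sum_{x\in\Omega}M(x)^2$ such that $B_i\cap B_j=\emptyset$ for all distinct $i,j\in I'$.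
\end{lemma}

\begin{proof}
Join distinct $i,j\in I$ by an edge if $B_i\cap B_j\ne\emptyset$. Since every $B_i$ is nonempty, $\sum_i(\deg i+1)$ is the number of ordered pairs $(i,j)$ with $B_i\cap B_j\ne\emptyset$. This is at most the number of triples $(i,j,x)$ with $x\in B_i\cap B_j$, which is $\sum_xM(x)^2$. By the Cauchy--Schwarz inequality $|I|^2\le\sum_i(\deg i+1)\cdot\sum_i1/(\deg i+1)$. So an independent set given by the Caro--Wei theorem has the required size.
\end{proof}

It remains to bound the second moment of the multiplicities $M(x)=\#\{W\in\mathcal A:x\in\partial_W\}$.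

\begin{lemma}\label{lem:moment}
$\displaystyle\sum_{x\in D}M(x)^2\le4\,(2^ka_k)^{3/2}$.
\end{lemma}

\begin{proof}
\emph{From points of $D$ to antichains of $P$.} For an antichain $V$ of $P$ let
\[
m(V)=\#\{W\in\mathcal A:\ V\subseteq W,\ N(V)\le N(W\setminus V)\}.
\]
Lemma~\ref{lem:balance} gives $M(x)\le m(\min(P\setminus x))+m(\max x)$. The maps $x\mapsto\min(P\setminus x)$ and $x\mapsto\max x$ from $D$ to the antichains of $P$ are injective, because $P\setminus x={\uparrow}\min(P\setminus x)$ and $x={\downarrow}\max x$. With $(\alpha+\beta)^2\le2\alpha^2+2\beta^2$ we get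
\[
\sum_{x\in D}M(x)^2\le2\sum_{x\in D}m(\min(P\setminus x))^2+2\sum_{x\in D}m(\max x)^2\le4\sum_Vm(V)^2 .
\]

\emph{Using the balance.} We have $m(V)\le N(V)$. The sum $\sum_Vm(V)N(V)$ counts $N(V)$ once for each pair $(W,V)$ with $V\subseteq W$ and $N(V)\le N(W\setminus V)$, and for such a pair $N(V)\le\sqrt{N(V)N(W\setminus V)}$. Hence
\[
\sum_Vm(V)^2\le\sum_Vm(V)N(V)\le\sum_{W\in\mathcal A}\ \sum_{V\subseteq W}\sqrt{N(V)N(W\setminus V)}=\sum_{j=0}^kT_j,
\]
where $T_j$ is the sum of $\sqrt{N(V)N(W\setminus V)}$ over the set $\Pi_j$ of pairs $(W,V)$ with $W\in\mathcal A$, $V\subseteq W$, $|V|=j$.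

\emph{Decoupling the two parts of $W$.} Every $W\in\mathcal A$ has exactly $k$ elements, so $|\Pi_j|=\binom kja_k$. Counting $\Pi_j$ by $V$ gives $\sum_{V\in\mathcal A_j}N(V)=\binom kja_k$, and counting $\Pi_{k-j}$ in the same way gives $\sum_{U\in\mathcal A_{k-j}}N(U)=\binom k{k-j}a_k=\binom kja_k$. The map $(W,V)\mapsto(V,W\setminus V)$ from $\Pi_j$ to $\mathcal A_j\times\mathcal A_{k-j}$ is injective, since $W$ is the union of the two parts. Therefore
\[
\sum_{(W,V)\in\Pi_j}N(V)N(W\setminus V)\le\sum_{V\in\mathcal A_j}N(V)\sum_{U\in\mathcal A_{k-j}}N(U)=\Bigl(\tbinom kja_k\Bigr)^2 .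
\]
This says that the average of $N(V)N(W\setminus V)$ over $\Pi_j$ is at most $\binom kja_k$; it replaces the identity available for products of chains. By the Cauchy--Schwarz inequality,
\[
T_j\le|\Pi_j|^{1/2}\Bigl(\sum_{(W,V)\in\Pi_j}N(V)N(W\setminus V)\Bigr)^{1/2}\le\Bigl(\tbinom kja_k\Bigr)^{3/2}.
\]
Since $\binom kj\le2^k$, we have $\sum_j\binom kj^{3/2}\le2^{k/2}\sum_j\binom kj=2^{3k/2}$, and the lemma follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:key}]
The sets $\partial_W$, $W\in\mathcal A$, are nonempty by Lemma~\ref{lem:boundary}. By Lemmas~\ref{lem:packing} and~\ref{lem:moment}, at least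
\[
\frac{a_k^2}{4\,(2^ka_k)^{3/2}}=\tfrac14\sqrt{a_k\,8^{-k}}
\]
of them are pairwise disjoint, and each contains a maximal antichain of $D$ by Lemma~\ref{lem:boundary}.
\end{proof}

Lemmas~\ref{lem:boundary} and~\ref{lem:packing} use nothing about distributivity. It enters through Lemma~\ref{lem:trace}: among the elements of $D$ with a given trace on $W$ there is a least one and a greatest one, and each is determined by a subset of $W$ alone. The lemma needs $W$ to be an antichain. If $W=\{p,q\}$ with $p<q$ and $\mathcal F=\{\emptyset,\{q\}\}$, no downset has trace $\{q\}$, and the formula for $\max F$ gives $P\setminus{\uparrow}p$, whose trace is $\emptyset$; the points of the boundary no longer correspond to the extreme members of $\mathcal F$ by their traces.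

\section{The antichain polynomial and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Theorem~\ref{thm:key} must be applied with a $k$ for which $a_k8^{-k}$ is large. For $0<t\le1$ let $Z_P(t)=\sum_{k=0}^wa_kt^k$, so $Z_P(1)=|D|$ by~\eqref{eq:size}. The largest of the $w+1$ terms of $Z_P(\frac18)$ is at least their average, so
\begin{equation}\label{eq:Z}
\nu(D)\ \ge\ \frac14\sqrt{\frac{Z_P(1/8)}{w+1}} .
\end{equation}
The termwise bound $Z_P(\frac18)\ge8^{-w}|D|$ is useless when $w$ is close to $\log_2|D|$. In the extreme case $w=n$, where $P$ is an antichain, $Z_P(t)=(1+t)^n=|D|^{\log_2(1+t)}$. This case turns out to be the worst.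

\begin{lemma}\label{lem:Z}
For every finite ordered set $P$ and $0<t\le1$, we have $Z_P(t)\ge Z_P(1)^a$, where $a=\log_2(1+t)\in(0,1]$.
\end{lemma}

\begin{proof}
We use induction on $|P|$. For $P=\emptyset$ both sides equal $1$. Otherwise pick $p\in P$, let $P'=P\setminus\{p\}$, and let $P''\subseteq P'$ be the set of elements incomparable to $p$. The antichains of $P$ that avoid $p$ are the antichains of $P'$, and those that contain $p$ are the sets $V\cup\{p\}$ with $V$ an antichain of $P''$. So $Z_P(t)=Z_{P'}(t)+tZ_{P''}(t)$, and $Z_P(1)=A+B$ with $A=Z_{P'}(1)$, $B=Z_{P''}(1)$. Every antichain of $P''$ is an antichain of $P'$, so $1\le B\le A$. By induction $Z_P(t)\ge A^a+tB^a$. The function $u\mapsto u^a$ is concave, so its increment over an interval of length $B$ does not increase when the left endpoint moves from $B$ to $A$: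
\[
(A+B)^a-A^a\le(2B)^a-B^a=(2^a-1)B^a=tB^a .
\]
Hence $Z_P(1)^a=(A+B)^a\le A^a+tB^a\le Z_P(t)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:Z} with $t=\frac18$ gives $Z_P(\frac18)\ge|D|^{2\gamma}$. The first inequality follows from~\eqref{eq:Z}, and the second from $w\le\log_2|D|$, see~\eqref{eq:size}. The denominator $4\sqrt{1+\log_2|D|}$ is $|D|^{o(1)}$, which gives the asymptotic statement.

For small $D$ this bound is below $1$, and there we use the levels instead. Let $h=\log_2|D|\ge0$. We must show $\log_2\nu(D)\ge h/22$.

\emph{Case $0\le h\le154$.} Lemma~\ref{lem:levels} gives $\log_2\nu(D)\ge\log_2(h+1)$. The function $\log_2(h+1)-h/22$ is concave, it vanishes at $h=0$, and at $h=154$ it equals $\log_2155-7>0$. So it is nonnegative on $[0,154]$.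

\emph{Case $h\ge154$.} The bound already proved gives $\log_2\nu(D)-h/22\ge\psi(h)$, where
\[
\psi(h)=\gamma h-2-\tfrac12\log_2(h+1)-\tfrac h{22}.
\]
From $9^6=531441>524288=2\cdot8^6$ we get $\gamma>\frac1{12}$, and from $155^2=24025<2^{15}$ we get $\frac12\log_2155<\frac{15}4$. Hence $\psi(154)>\frac{154}{12}-2-\frac{15}4-7=\frac1{12}$. For $h\ge154$, using $2\ln2>1$,
\[
\psi'(h)=\gamma-\frac1{22}-\frac1{2(h+1)\ln2}>\frac1{12}-\frac1{22}-\frac1{155}=\frac5{132}-\frac1{155}>0 .
\]
So $\psi(h)>0$ for all $h\ge154$.
\end{proof}

\section{Small width and the exponent $\frac12$}\label{sec:width}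

\begin{proof}[Proof of Theorem~\ref{thm:width}]
\emph{Lower bound.} Since $8^{-k}\ge8^{-w}$ for $k\le w$, we have $Z_P(\frac18)\ge8^{-w}|D|$, and~\eqref{eq:Z} gives the stated inequality. The factor in front of $|D|^{1/2}$ has binary logarithm $-2-\frac12\log_2(w+1)-\frac32w$, which is $o(\log|D|)$ in absolute value when $w=o(\log|D|)$ and $|D|\to\infty$.

\emph{Upper bound.} Let $L$ be a finite lattice with least element $0$ and greatest element $1$. In $L\times L$ the elements below $(0,1)$ are the pairs $(0,y)$, and the elements above it are the pairs $(x,1)$. The two sets have $|L|$ elements each and share only $(0,1)$, so $2|L|-1$ elements are comparable to $(0,1)$. Lemma~\ref{lem:comparable} gives $\nu(L\times L)\le2|L|-1$.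

\emph{Powers of chains.} Let $L$ be the $r$-th power of an $m$-element chain, $m\ge2$. As in Section~\ref{sec:chains}, $D=L\times L$ is $J(P)$ for the disjoint union $P$ of $2r$ chains with $m-1\ge1$ elements each. An antichain of $P$ takes at most one element from each chain, and any such selection is an antichain, so $w=2r$, while $|D|=m^{2r}$. The two bounds give
\[
\frac{8^{-r}}{4\sqrt{2r+1}}\,|D|^{1/2}\ \le\ \nu(D)\ \le\ 2\,|D|^{1/2}-1 .
\]
For fixed $r$ and $m\to\infty$ this yields $w=o(\log|D|)$ and $\nu(D)=|D|^{1/2+o(1)}$.

\emph{The constant $c$.} If $\nu(D)\ge|D|^c$ for all finite distributive lattices $D$, then the case $r=1$ gives $m^{2c}\le2m-1$ for all $m\ge2$, which forces $c\le\frac12$.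
\end{proof}

\begin{thebibliography}{1}

\bibitem{fibres}
\emph{Minimum sized fibres in distributive lattices},
\texttt{https://core-prod.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak D0FB353F0231D8F0C1980DB06D3BA9F7/\allowbreak S144678870000238Xa.pdf/\allowbreak minimum-sized-fibres-in-\allowbreak distributive-lattices.pdf}.

\end{thebibliography}
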